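\title{Packing random boxes: order $\sqrt n$ in every dimension}

\begin{abstract}
Draw $n$ boxes independently in the unit cube $[0,1]^d$, each the product of $d$ intervals with independent uniform endpoints, and let $C_n$ be the largest number of pairwise disjoint boxes among them. We prove that $\frac12(1-e^{-1})\sqrt n\le \mathrm{E}\,C_n\le 50\cdot 191^d\sqrt n$ for all $d,n\ge1$. For $d>2$ this removes the factor $(\log^{d-1}n)^{1/2}$ from the known upper bound and determines the order of growth. The proof rounds boxes to dyadic boxes, shows that a large family of dyadic boxes of equal volume contains very many intersecting pairs, and uses the Kleitman--Winston algorithm to bound the number of packings. We also show that $C_n/\sqrt n$ converges to a constant $\gamma_d$ that is exponential in $d$, and that the upper bound holds for every bounded density.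
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{random interval} is the interval between two points drawn independently and uniformly from $[0,1]$. A \emph{random box} in $[0,1]^d$ is the product of $d$ independent random intervals, one on each coordinate axis. It is determined by $2d$ draws, two for each axis, which we arrange as two \emph{corner points} $U,V\in[0,1]^d$:
\[
B=\prod_{k=1}^d\,[\min(U_k,V_k),\max(U_k,V_k)].
\]
A box has a position as well as a shape, and it cannot be moved. Let $B_1,\dots,B_n$ be independent random boxes. A \emph{packing} is a pairwise disjoint subfamily, and $C_n$ is the largest number of boxes in a packing; it is the independence number of the graph that joins two boxes when they intersect. We take boxes to be closed. Almost surely all draws are distinct and lie in $(0,1)$, so open boxes would give the same $C_n$. Throughout, $\log$ is the natural logarithm and $|\cdot|$ is volume or cardinality.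

It is known that, with a constant $K$ independent of $n$,
\[
\begin{aligned}
n^{1/2}/K&\le \mathrm{E}\,C_n\le Kn^{1/2} &&(d=2),\\
n^{1/2}/K&\le \mathrm{E}\,C_n\le K\bigl(n\log^{d-1}n\bigr)^{1/2} &&(d>2),
\end{aligned}
\]
and \cite{PRR} states that ``tight bounds for the problem generalized to $d>2$ dimensions remain an open problem.'' The problem is thus to find, for each fixed $d>2$, an explicit elementary function $f_d$ such that $f_d(n)/K\le\mathrm{E}\,C_n\le Kf_d(n)$ for all $n\ge2$, with $K$ depending only on $d$. The answer is $f_d(n)=\sqrt n$: no logarithmic factor is present.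

\begin{theorem}\label{thm:main}
For all $d\ge1$ and $n\ge1$,
\[
\tfrac12(1-e^{-1})\,\sqrt n\;\le\;\mathrm{E}\,C_n\;\le\;50\cdot191^d\,\sqrt n .
\]
\end{theorem}

Once the order is known, soft arguments give a limit and concentration.

\begin{theorem}\label{thm:limit}
For every $d\ge1$ there is a constant $\gamma_d\in(0,\infty)$ with the following properties.
\begin{enumerate}
\item[(i)] $\mathrm{E}\,C_n/\sqrt n\to\gamma_d$. If the boxes are drawn successively, then $C_n/\sqrt n\to\gamma_d$ almost surely and in every $L^p$, $1\le p<\infty$.
\item[(ii)] For $t>0$,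
\[
\begin{aligned}
\mathrm{P}(C_n\ge\mathrm{E}\,C_n+t)&\le\exp\Bigl(-\frac{t^2}{2\,\mathrm{E}\,C_n+2t/3}\Bigr),\\
\mathrm{P}(C_n\le\mathrm{E}\,C_n-t)&\le\exp\Bigl(-\frac{t^2}{2\,\mathrm{E}\,C_n}\Bigr).
\end{aligned}
\]
\item[(iii)] $\gamma_d\le\gamma_{d+1}$ and $(2/3)^{3/2}\,2^{d/2}\le\gamma_d\le50\cdot191^d$.
\end{enumerate}
\end{theorem}

The smallest $K$ with $\mathrm{E}\,C_n\le K\sqrt n$ for all $n$ is at least $\gamma_d$ by (i) and at most $50\cdot191^d$, so the best constant is exponential in $d$.

The upper bound uses very little about the law of a single box.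

\begin{theorem}\label{thm:density}
Let the $n$ boxes be independent and identically distributed, and suppose that the $2d$ draws $(U,V)$ defining a box have a joint density on $[0,1]^{2d}$ bounded by $\Lambda$; no independence or uniformity of the draws within a box is assumed. Then
\[
\mathrm{E}\,C_n\le50\cdot191^d\sqrt{\Lambda n}.
\]
If moreover the density is at least $\lambda_0>0$ whenever both corner points lie in some fixed box $W\subset[0,1]^d$ of positive volume, then $\mathrm{E}\,C_n\ge c\sqrt n$ with $c=c(\lambda_0,|W|)>0$.
\end{theorem}

The uniform model is the case $\Lambda=\lambda_0=1$, $W=[0,1]^d$, so we prove Theorems~\ref{thm:main} and~\ref{thm:density} together. Section~\ref{sec:easy} contains the lower bounds and explains where the logarithm comes from. Section~\ref{sec:dyadic} reduces the upper bound to a deterministic count of packings by dyadic boxes, Proposition~\ref{prop:count}, which is proved in Sections~\ref{sec:cross} and~\ref{sec:kw}. Section~\ref{sec:limit} proves Theorem~\ref{thm:limit}.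

\section{Slabs and volumes}\label{sec:easy}

A box lies in a slab of width $1/k$ only if two draws fall into an interval of length $1/k$. This has probability $k^{-2}$ in the uniform model, so slabs of width $n^{-1/2}$ are about the thinnest that are likely to contain a box.

\begin{lemma}\label{lem:slab}
Under the hypotheses of the second part of Theorem~\ref{thm:density}, for every integer $k\ge1$,
\[
\mathrm{E}\,C_n\ge k\bigl(1-\exp(-n\lambda_0|W|^2/k^2)\bigr).
\]
\end{lemma}

\begin{proof}
Cut $W$ into $k$ slabs of equal volume by hyperplanes perpendicular to the first axis. If $U$ and $V$ both lie in the interior of a given slab, then so does the box, and this has probability at least $p=\lambda_0(|W|/k)^2$. Boxes in the interiors of different slabs are disjoint, so $C_n$ is at least the number of slabs whose interior contains a box. A given slab fails to do so with probability at most $(1-p)^n\le e^{-np}$.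
\end{proof}

\begin{proof}[Proof of the lower bounds in Theorems~\ref{thm:main} and~\ref{thm:density}]
In the uniform model take $k=\lfloor\sqrt n\rfloor$. Then $n/k^2\ge1$, and $\sqrt n<k+1\le2k$, so $\mathrm{E}\,C_n\ge k(1-e^{-1})\ge\frac12(1-e^{-1})\sqrt n$. In the setting of Theorem~\ref{thm:density} take $k=\lceil\sqrt n\,\rceil$. Then $\sqrt n\le k\le2\sqrt n$, so $\mathrm{E}\,C_n\ge(1-e^{-\lambda_0|W|^2/4})\sqrt n$.
\end{proof}

The simplest upper bound in the uniform model uses volume. For $0<v<1$, a packing contains at most $1/v$ boxes of volume larger than $v$, so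
\[
\mathrm{E}\,C_n\le\frac1v+n\,\mathrm{P}(|B|\le v).
\]
The length of a random interval has density $2(1-\ell)\le2$ on $[0,1]$. The set of $\ell\in(0,1)^d$ with $\ell_1\cdots\ell_d\le v$ has measure $v\sum_{k<d}\log^k(1/v)/k!$, the probability that a sum of $d$ independent exponential variables $-\log\ell_k$ is at least $\log(1/v)$. Hence
\[
\mathrm{P}(|B|\le v)\le2^d\,v\sum_{k=0}^{d-1}\frac{\log^k(1/v)}{k!}.
\]
For $d=1$ the choice $v=(2n)^{-1/2}$ gives $\mathrm{E}\,C_n\le2\sqrt{2n}$, which matches the lower bound. For $d\ge2$ the two terms balance at $v=(n\log^{d-1}n)^{-1/2}$, and the bound is of order $(n\log^{d-1}n)^{1/2}$.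

One might guess that the logarithm is real. The estimate for $\mathrm{P}(|B|\le v)$ is sharp up to a constant factor as $v\to0$, because the density of the length is at least $1$ on $[0,\frac12]$. So there are about $(n\log^{d-1}n)^{1/2}$ boxes of volume at most $v$, their total volume is bounded, and volume alone does not forbid that a positive fraction of them be disjoint. But the logarithm counts \emph{shapes}, the ways to split a volume $v$ into $d$ side lengths up to constant factors, and boxes of different shapes obstruct each other far more than their volumes suggest: in the unit square a $1\times v$ box and a $v\times1$ box always cross. The difficulty is that an optimal packing is chosen after the boxes are seen, and may use different shapes in different parts of the cube, wherever the sample is favorable. To exclude a gain from this freedom we count all possible packings and apply a first-moment bound.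

\section{Reduction to dyadic boxes}\label{sec:dyadic}

A first-moment bound needs a discrete set of configurations. We obtain one by shrinking every box to a dyadic box inside it; shrinking preserves disjointness.

A \emph{dyadic interval} is an interval $[a2^{-i},(a+1)2^{-i})$ with integers $i\ge0$ and $0\le a<2^i$. Two dyadic intervals are nested or disjoint. A \emph{dyadic box} is a product of $d$ dyadic intervals. If their lengths are $2^{-t_1},\dots,2^{-t_d}$, the box has \emph{type} $t=(t_1,\dots,t_d)$ and \emph{level} $L=t_1+\dots+t_d$, and its volume is $2^{-L}$. The $2^L$ boxes of one type partition $[0,1)^d$. Let $\mathcal D_L$ be the set of dyadic boxes of level $L$. There are $T_L=\binom{L+d-1}{d-1}$ types of level $L$, so $|\mathcal D_L|=T_L2^L$.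

For an interval $I=[a,b]\subset[0,1]$ with $a<b$ let $J(I)$ be the leftmost among the longest dyadic intervals contained in $I$, and for a box $B=\prod_kI_k$ with sides of positive length let $B'=\prod_kJ(I_k)\subset B$. In this section the boxes are as in Theorem~\ref{thm:density}. Then $B'$ is defined almost surely, and $\Lambda\ge1$ because the density integrates to $1$ over a set of measure $1$.

\begin{lemma}\label{lem:round}
For every dyadic box $Q$ we have $\mathrm{P}(B'=Q)\le18^d\Lambda\,|Q|^2$.
\end{lemma}

\begin{proof}
Let $I=[a,b]$ have length $\ell>0$, and let $i$ be the integer with $2\cdot2^{-i}\le\ell<4\cdot2^{-i}$; then $i\ge1$ since $\ell\le1$. The smallest multiple $y_0$ of $2^{-i}$ with $y_0\ge a$ satisfies $y_0+2^{-i}<a+2\cdot2^{-i}\le b$, so $I$ contains a dyadic interval of length $2^{-i}>\ell/4$. Therefore, if $J(I)=[y,y+s)$, then $a\le y$, $b\ge y+s$ and $b-a<4s$. This gives $a>b-4s\ge y-3s$ and $b<a+4s\le y+4s$, so $a$ and $b$ are each confined to an interval of length $3s$. Either of the two draws can be the left endpoint, so the pair of draws lies in a planar set of measure at most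 $2(3s)^2=18s^2$. Taking the product over the axes, the event $B'=Q$ confines $(U,V)$ to a set of measure at most $18^d|Q|^2$, on which the density is at most $\Lambda$.
\end{proof}

Put
\[
\nu=18^d\Lambda n,\qquad\sigma_L=2^L/\sqrt\nu .
\]
A given box of $\mathcal D_L$ occurs among $B_1',\dots,B_n'$ with probability at most $\nu4^{-L}=\sigma_L^{-2}$, so the sample thins out at the levels where $2^L$ passes $\sqrt\nu$. Let $C^{(L)}$ be the largest number of pairwise disjoint members of $\mathcal D_L$ among $B_1',\dots,B_n'$. If some $B_i$ are pairwise disjoint, then the corresponding $B_i'$ are pairwise disjoint and in particular distinct; sorting them by level gives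
\begin{equation}\label{eq:levels}
C_n\le\sum_{L\ge0}C^{(L)},\qquad\text{and}\qquad C^{(L)}\le2^L=\sigma_L\sqrt\nu
\end{equation}
by volume. Let $\mathcal N(L,m)$ be the number of sets of $m$ pairwise disjoint boxes of $\mathcal D_L$.

\begin{lemma}\label{lem:first}
For $m\ge1$ we have $\mathrm{P}(C^{(L)}\ge m)\le\mathcal N(L,m)\,\sigma_L^{-2m}$.
\end{lemma}

\begin{proof}
If $C^{(L)}\ge m$, there are pairwise disjoint $Q_1,\dots,Q_m\in\mathcal D_L$ and distinct indices $i_1,\dots,i_m$ with $B'_{i_r}=Q_r$ for all $r$. For each set $\{Q_1,\dots,Q_m\}$, listed in a fixed order, there are at most $n^m$ choices of indices, and each choice succeeds with probability at most $(18^d\Lambda4^{-L})^m$ by independence of the boxes and Lemma~\ref{lem:round}.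
\end{proof}

What bound on $\mathcal N(L,m)$ do we need? Let $\varepsilon=m2^{-L}\le1$ be the fraction of the cube that such a packing covers, so that $m=\varepsilon\sigma_L\sqrt\nu$. Ignoring disjointness gives
\begin{equation}\label{eq:trivial}
\mathcal N(L,m)\le\binom{T_L2^L}{m}\le\bigl(eT_L\,\varepsilon^{-1}\bigr)^m .
\end{equation}
With this, Lemma~\ref{lem:first} is useful once $\varepsilon>eT_L\sigma_L^{-2}$, and level $L$ contributes about $\min(\sigma_L,T_L/\sigma_L)\sqrt\nu$. The maximum is about $\sqrt{T_L\nu}$, attained for $L$ near $\frac12\log_2\nu$, where $T_L$ is of order $\log^{d-1}\nu$: the logarithm of Section~\ref{sec:easy} is the number of types. It disappears if we can prove a bound $(\Gamma\varepsilon^{-\beta})^m$ with $\Gamma$ independent of $L$. We can afford a worse power of $\varepsilon$: such a bound is useful once $\varepsilon$ exceeds a constant times $\sigma_L^{-2/\beta}$, so level $L$ contributes about $\sigma_L^{1-2/\beta}\sqrt\nu$, and this is summable over the levels with $\sigma_L>1$ exactly when $\beta<2$. We shall prove it with $\beta=3/2$. Put $\rho=2^{-1/6}=0.89089\ldots$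 and
\begin{equation}\label{eq:A}
A=\Bigl(\frac{1+\rho}{1-\rho}\Bigr)^d=\sum_{u\in\mathbb Z^d}\rho^{\|u\|_1},\qquad17^d\le A\le17.34^d .
\end{equation}

\begin{proposition}\label{prop:count}
Let $1\le m\le2^L$ and $\varepsilon=m2^{-L}$. Then $\mathcal N(L,m)\le\bigl(e^2A^2\varepsilon^{-3/2}\bigr)^m$.
\end{proposition}

For $d=1$ we have $T_L=1$ and the proposition follows from \eqref{eq:trivial}. For $d\ge2$ it says that packings are no more numerous than if there were only $eA^2\varepsilon^{-1/2}$ types, however large $L$ is.

\begin{proof}[Proof of the upper bounds in Theorems~\ref{thm:main} and~\ref{thm:density}, given Proposition~\ref{prop:count}]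
By \eqref{eq:levels} the levels with $\sigma_L\le1$ contribute at most $\sum_{2^L\le\sqrt\nu}2^L\le2\sqrt\nu$.

Let $\sigma=\sigma_L>1$ and $M=e^2A^{4/3}$, so that $M^{3/2}=e^3A^2$. There are infinitely many such levels, so we place the threshold for $m$ high enough to keep a negative power of $\sigma$ in the tail probabilities. If $M\sigma^{-1/4}\sqrt\nu\le m\le2^L$, then $\varepsilon=m/(\sigma\sqrt\nu)\ge M\sigma^{-5/4}$, and Lemma~\ref{lem:first} with Proposition~\ref{prop:count} gives
\[
\mathrm{P}(C^{(L)}\ge m)\le\bigl(e^2A^2\varepsilon^{-3/2}\sigma^{-2}\bigr)^m\le\bigl(e^2A^2M^{-3/2}\sigma^{15/8-2}\bigr)^m=e^{-m}\sigma^{-m/8}.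
\]
For $m>2^L$ the probability is $0$. Bounding the probability by $1$ below the threshold, and using $\sigma^{-m/8}\le\sigma^{-1/8}$,
\[
\mathrm{E}\,C^{(L)}=\sum_{m\ge1}\mathrm{P}(C^{(L)}\ge m)\le M\sigma_L^{-1/4}\sqrt\nu+\frac{\sigma_L^{-1/8}}{e-1}.
\]
The numbers $\sigma_L>1$ form a geometric progression of ratio $2$ whose first term exceeds $1$. Summing over all levels,
\[
\mathrm{E}\,C_n\le\sqrt\nu\Bigl(2+\frac{M}{1-2^{-1/4}}\Bigr)+\frac1{(e-1)(1-2^{-1/8})}\le\sqrt\nu\,\bigl(2+6.3\,e^2A^{4/3}\bigr)+7.1 .
\]
Now $A^{4/3}\le17.34^{4d/3}\le44.9^d$ and $\sqrt\nu\le4.243^d\sqrt{\Lambda n}$, while $44.9\cdot4.243<190.6$ and $6.3\,e^2<46.6$. Since $\Lambda n\ge1$,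
\[
\mathrm{E}\,C_n\le\bigl(46.6\cdot190.6^d+2\cdot4.243^d+7.1\bigr)\sqrt{\Lambda n}\le50\cdot191^d\sqrt{\Lambda n},
\]
because $2\cdot4.243^d+7.1\le10\cdot4.243^d\le3.4\cdot191^d$. The case $\Lambda=1$ is the upper bound of Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The bound on the density enters only through Lemma~\ref{lem:round}, and the independence of the boxes only through Lemma~\ref{lem:first}. Neither hypothesis on the density in Theorem~\ref{thm:density} can be dropped. Let $d=1$, let $U$ be uniform on $[0,\frac12]$ and $V=U+S^2/2$ with $S$ uniform on $[0,1]$ and independent of $U$; the density of $(U,V)$ is unbounded near the diagonal. Cut $[0,\frac12]$ into $k=\lceil n^{2/3}\rceil\le2n^{2/3}$ equal pieces. The interval lies in a given piece if $U$ is in its left half and $S^2\le1/(2k)$, which has probability $(2k)^{-3/2}\ge1/(8n)$; as in Lemma~\ref{lem:slab}, $\mathrm{E}\,C_n\ge(1-e^{-1/8})\,n^{2/3}$. On the other side, if $U$ is uniform on $[0,\frac12]^d$ and $V$ is independent and uniform on $[\frac12,1]^d$, the density is bounded by $4^d$, every box contains the center of the cube, and $C_n=1$.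
\end{remark}

\section{Large families of dyadic boxes cross many times}\label{sec:cross}

We now make precise how boxes of different types obstruct each other. Let $Q,Q'\in\mathcal D_L$ have types $t,t'$ and put $D(Q,Q')=\|t-t'\|_1$. If $Q\cap Q'\ne\emptyset$, then on each axis the two sides are nested, so $Q\cap Q'$ is a dyadic box of type $(\max(t_k,t_k'))_k$. Summing $\max(t_k,t_k')=\frac12(t_k+t_k'+|t_k-t_k'|)$ over $k$ gives
\begin{equation}\label{eq:cap}
|Q\cap Q'|=2^{-L-D(Q,Q')/2}.
\end{equation}
Since the boxes of type $t'$ partition the cube, $Q$ meets exactly $2^{\|t-t'\|_1/2}$ of them; see Figure~\ref{fig:types}.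

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\fill[gray!75] (0,0.75) rectangle (1,1);
\fill[gray!25] (1.5,0.5) rectangle (2.5,1);
\fill[gray!25] (3,0) rectangle (4,1);
\draw (0,0) rectangle (1,1) (1.5,0) rectangle (2.5,1) (3,0) rectangle (4,1);
\draw (0,0.25)--(1,0.25) (0,0.5)--(1,0.5) (0,0.75)--(1,0.75);
\draw (1.5,0.5)--(2.5,0.5) (2,0)--(2,1);
\draw (3.25,0)--(3.25,1) (3.5,0)--(3.5,1) (3.75,0)--(3.75,1);
\node at (0.5,-0.15) {type $(0,2)$};
\node at (2,-0.15) {type $(1,1)$};
\node at (3.5,-0.15) {type $(2,0)$};
\end{tikzpicture}
\caption{The twelve dyadic boxes of area $1/4$ in the unit square, drawn as three partitions of the same square. The dark strip meets the lightly shaded boxes: two squares and all four vertical strips.}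
\label{fig:types}
\end{figure}

Let $\mathcal S\subset\mathcal D_L$ be nonempty and write $|\mathcal S|=\kappa2^L$, so that $\kappa$ is the total volume of $\mathcal S$. For $z\in[0,1)^d$ let $\mathcal S_z=\{Q\in\mathcal S:z\in Q\}$ and $r(z)=|\mathcal S_z|$. Then $\int r=\kappa$, and the members of $\mathcal S_z$ have distinct types. Let $P$ be the number of ordered pairs $(Q,Q')\in\mathcal S^2$ with $Q\cap Q'\ne\emptyset$, the pairs with $Q=Q'$ included. To compute $P$ from local data, spread a unit mass for each pair uniformly over $Q\cap Q'$. By \eqref{eq:cap},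
\begin{equation}\label{eq:pairs}
P=\sum_{Q\cap Q'\ne\emptyset}\int\frac{\mathbf 1_{Q\cap Q'}(z)}{|Q\cap Q'|}\,dz=2^L\int\sum_{Q\in\mathcal S_z}\ \sum_{Q'\in\mathcal S_z}2^{D(Q,Q')/2}\,dz .
\end{equation}
A pair of very different types overlaps in a tiny set, so where it is seen it carries a large weight; and a point that is covered many times must see very different types.

\begin{example}\label{ex:plane}
Let $d=2$. The types of level $L$ are $(i,L-i)$ with $0\le i\le L$, and $D/2=|i-i'|$. The $r=r(z)$ boxes through $z$ have $r$ distinct values of $i$, which span a range of length at least $r-1$, so each of them is at distance at least $(r-1)/2$ from the largest or the smallest. The inner sum in \eqref{eq:pairs} is therefore at least $2^{(r-1)/2}$. The function $r\mapsto r2^{(r-1)/2}$ is convex on $[0,\infty)$, so Jensen's inequality gives $P\ge2^L\kappa\,2^{(\kappa-1)/2}$. Dividing by $|\mathcal S|=\kappa2^L$, some box of $\mathcal S$ meets at least $2^{(\kappa-1)/2}$ boxes of $\mathcal S$. The level $L$ does not appear in this bound.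
\end{example}

In higher dimensions many types are close to a given one, but their number within distance $R$ grows only polynomially in $R$, against the exponential weight $2^{D/2}$. H\"older's inequality turns this into a power of $\kappa$ with an explicit constant; Section~\ref{sec:kw} shows why a fourth power is enough.

\begin{lemma}\label{lem:degree}
Let $\emptyset\ne\mathcal S\subset\mathcal D_L$ and $|\mathcal S|=\kappa2^L$. Then some $Q\in\mathcal S$ meets at least $\kappa^4A^{-3}$ members of $\mathcal S$, counting $Q$ itself.
\end{lemma}

\begin{proof}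
Fix $z$ and $Q\in\mathcal S_z$, and let $Q'$ range over $\mathcal S_z$, with $D=D(Q,Q')$. Write $1=2^{D/8}\cdot2^{-D/8}$ and apply H\"older's inequality with exponents $4$ and $4/3$:
\[
r(z)\le\Bigl(\sum_{Q'}2^{D/2}\Bigr)^{1/4}\Bigl(\sum_{Q'}\rho^{D}\Bigr)^{3/4}\le\Bigl(\sum_{Q'}2^{D/2}\Bigr)^{1/4}A^{3/4}.
\]
The last step holds by \eqref{eq:A}, because the differences between the types of the $Q'$ and the type of $Q$ are distinct points of $\mathbb Z^d$. So the inner sum in \eqref{eq:pairs} is at least $r(z)^4A^{-3}$, and by Jensen's inequality
\[
P\ge2^LA^{-3}\int r^5\ge2^LA^{-3}\kappa^5 .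
\]
The average over $Q\in\mathcal S$ of the number of members met by $Q$ is $P/|\mathcal S|\ge\kappa^4A^{-3}$.
\end{proof}

\section{Counting packings}\label{sec:kw}

Let $G$ be the graph on $\mathcal D_L$ that joins two distinct boxes when they intersect. Then $\mathcal N(L,m)$ is the number of independent sets of size $m$ in $G$, and Lemma~\ref{lem:degree} says that every large vertex set induces a subgraph with a vertex of large degree. The Kleitman--Winston algorithm counts independent sets in such graphs. It extracts from an independent set $\mathcal I$ a small subset $\mathcal F$, the \emph{fingerprint}, which determines a vertex set of moderate size that contains the rest of $\mathcal I$. In Figure~\ref{fig:types}, the knowledge that the dark strip is in $\mathcal I$ confines the rest of $\mathcal I$ to five of the twelve boxes: three horizontal strips and two squares.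

Fix a total order on $\mathcal D_L$ and a number $\theta\ge1$, to be chosen later, and put $\kappa_j=2^j\theta A$ for $j\ge0$. Given an independent set $\mathcal I$ of size $m$, start with $\mathcal V=\mathcal D_L$ and $\mathcal F=\emptyset$, and repeat the following step while $|\mathcal V|>\kappa_02^L$.
\begin{quote}
\emph{Inspect} the first vertex $v$ of maximum degree in the induced graph $G[\mathcal V]$. If $v\notin\mathcal I$, delete $v$ from $\mathcal V$. If $v\in\mathcal I$, \emph{select} $v$: add it to $\mathcal F$, and delete $v$ and all its neighbors from $\mathcal V$.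
\end{quote}
Every step deletes a vertex, so the algorithm stops. A deleted vertex is either selected or outside $\mathcal I$, since a neighbor of a member of $\mathcal I$ is not in $\mathcal I$. Hence $\mathcal F\subset\mathcal I$ and $\mathcal I\setminus\mathcal F\subset\mathcal V$ at all times.

We must bound the number of possible fingerprints without reference to $|\mathcal D_L|=T_L2^L$, or the number of types returns. The remedy is to treat each scale of $|\mathcal V|$ separately: when $\mathcal V$ is large, degrees are so large that very few selections occur. A step is \emph{in range $j$} if $\kappa_j2^L<|\mathcal V|\le\kappa_{j+1}2^L$ at its start. Let $\mathcal F_j$ be the set of vertices selected in range $j$, and let $\mathcal V_j$ be the set $\mathcal V$ at the first time when $|\mathcal V|\le\kappa_j2^L$. Thus $\mathcal V_0$ is the final set and $\mathcal F_j\subset\mathcal V_{j+1}$. Put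
\[
a_j=\kappa_{j+1}2^L,\qquad w_j=\kappa_j^4A^{-3}=A\theta^416^j\ge1,\qquad\varphi_j=\frac{a_j}{w_j}=2^{L+1}\theta^{-3}8^{-j}.
\]

\begin{lemma}\label{lem:kw}
For every $j\ge0$, the set $\mathcal V_j$ is determined by the sets $\mathcal F_i$ with $i\ge j$, and $|\mathcal F_j|\le\varphi_j$.
\end{lemma}

\begin{proof}
All steps before $\mathcal V_j$ is reached are in ranges $i\ge j$. A vertex inspected in such a step belongs to $\mathcal I$ if and only if it belongs to $\bigcup_{i\ge j}\mathcal F_i$: if it is in $\mathcal I$ it is selected in that step, and every selected vertex is in $\mathcal I$. The run depends on $\mathcal I$ only through the answers to the questions ``is $v\in\mathcal I$?'', so these steps can be replayed from the $\mathcal F_i$ with $i\ge j$.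

Suppose $\mathcal F_j\ne\emptyset$. At a selection in range $j$ we have $|\mathcal V|=\kappa2^L$ with $\kappa>\kappa_j$, and $v$ has maximum degree, so by Lemma~\ref{lem:degree} at least $\kappa^4A^{-3}\ge w_j$ vertices are deleted. At the first selection $|\mathcal V|\le2\kappa_j2^L$, and at the start of the last one still $|\mathcal V|>\kappa_j2^L$. Hence $(|\mathcal F_j|-1)\,w_j\le\kappa_j2^L=a_j/2$. Moreover no step deletes more than $|\mathcal V|$ vertices, so $\kappa^4A^{-3}\le\kappa2^L$; thus $\kappa_j^3A^{-3}\le2^L$, that is, $w_j\le\kappa_j2^L=a_j/2$. Adding the two inequalities gives $|\mathcal F_j|\,w_j\le a_j$.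
\end{proof}

We count subsets by the following estimate. For real numbers $0<\varphi\le a$ and an integer $b$ with $0\le b\le a$,
\begin{equation}\label{eq:binom}
\sum_{i\le\varphi}\binom bi\le\sum_i\binom bi\Bigl(\frac\varphi a\Bigr)^{i-\varphi}=\Bigl(\frac a\varphi\Bigr)^{\varphi}\Bigl(1+\frac\varphi a\Bigr)^b\le\Bigl(\frac{ea}\varphi\Bigr)^\varphi .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Choose $j_0$ with $|\mathcal D_L|\le\kappa_{j_0}2^L$; then $\mathcal F_j=\emptyset$ for $j\ge j_0$. An independent set $\mathcal I$ is specified by choosing $\mathcal F_{j_0-1},\dots,\mathcal F_0$ in this order and then $\mathcal I\setminus\mathcal F$.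

Given the $\mathcal F_i$ with $i>j$, Lemma~\ref{lem:kw} shows that $\mathcal F_j$ is a subset of size at most $\varphi_j$ of the known set $\mathcal V_{j+1}$, which has at most $a_j$ elements. Since $a_j/\varphi_j=w_j\ge1$, \eqref{eq:binom} leaves at most $(ew_j)^{\varphi_j}$ possibilities. Let $\Phi$ be the number of possible sequences $(\mathcal F_j)_{j\ge0}$ and $X=1+\log A+4\log\theta\ge1$. Using $\sum_{j\ge0}8^{-j}=\frac87$, $\sum_{j\ge0}j8^{-j}=\frac8{49}$ and $4\log2\cdot\frac8{49}<0.46$,
\begin{equation}\label{eq:Phi}
\log\Phi\le\sum_{j\ge0}2^{L+1}\theta^{-3}8^{-j}\bigl(X+4j\log2\bigr)\le2^{L+1}\theta^{-3}\bigl(\tfrac87X+0.46\bigr)\le2^{L+2}\theta^{-3}X .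
\end{equation}
The series converges, so the number of ranges plays no role.

Given all $\mathcal F_j$, the set $\mathcal I\setminus\mathcal F$ is a subset of size at most $m$ of the known set $\mathcal V_0$, which has at most $\theta A2^L$ elements. As $m\le2^L\le\theta A2^L$, \eqref{eq:binom} leaves at most $(e\theta A2^L/m)^m=(e\theta A/\varepsilon)^m$ possibilities. Therefore
\[
\mathcal N(L,m)\le\Phi\cdot(e\theta A/\varepsilon)^m .
\]

It remains to choose $\theta$. To have $\Phi\le e^m=e^{\varepsilon2^L}$ we need $\theta$ somewhat larger than $\varepsilon^{-1/3}$, by \eqref{eq:Phi}; to keep the exponent of $\varepsilon^{-1}$ below $2$ in the second factor we need $\theta$ smaller than $\varepsilon^{-1}$ by a power. The fourth power in Lemma~\ref{lem:degree} opens this window: a $p$-th power would require $\theta$ of order $\varepsilon^{-1/(p-1)}$, which leaves room only for $p>2$. Take $\theta=A\varepsilon^{-1/2}\ge1$. Then $X=1+5\log A+2\log(1/\varepsilon)$ and $2^{L+2}\theta^{-3}=4A^{-3}\varepsilon^{1/2}m$. Since $\varepsilon^{1/2}\le1$ and $\varepsilon^{1/2}\log(1/\varepsilon)\le2/e<1$,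
\[
\log\Phi\le4A^{-3}(3+5\log A)\,m\le4A^{-3}(3+5A)\,m\le m,
\]
the last because $4(3+5A)\le24A\le A^3$ for $A\ge17$. Hence $\mathcal N(L,m)\le e^m(e\theta A/\varepsilon)^m=(e^2A^2\varepsilon^{-3/2})^m$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:density}.

\section{The limit constant and concentration}\label{sec:limit}

We return to the uniform model and prove Theorem~\ref{thm:limit}. Let $c_n=\mathrm{E}\,C_n$, with $c_0=0$, and $K_d=50\cdot191^d$. Adding a box cannot decrease the packing number, so $c_n$ is nondecreasing, and $c_n\le K_d\sqrt n$ by Theorem~\ref{thm:main}.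

\subsection*{Convergence of the mean}
A slab of width $\tau$ contains a fraction $\tau^2$ of the boxes, and after rescaling the first axis these are again random boxes in the cube. If the cube is cut into slabs of widths $\tau$ and $1-\tau$, the square roots of the expected numbers of boxes add up: $\sqrt{\tau^2x}+\sqrt{(1-\tau)^2x}=\sqrt x$. This suggests superadditivity in the variable $\sqrt n$. To make it exact we randomize the number of boxes and use the thinning property of the Poisson law: if $N$ is Poisson with mean $x$ and $N$ independent samples are drawn, independently of $N$, then the number of samples in a set of probability $q>0$ is Poisson with mean $qx$, and given this number they are independent with the conditional law.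

For $x>0$ let $g(x)=\mathrm{E}\,c_N$ with $N$ Poisson of mean $x$; this is the expected packing number of $N$ random boxes. Put $h(u)=g(u^2)$ for $u>0$. By Jensen's inequality $g(x)\le K_d\,\mathrm{E}\sqrt N\le K_d\sqrt x$, so $0\le h(u)\le K_du$.

Let $u,w>0$ and $\tau=u/(u+w)$, and take a Poisson number of boxes with mean $(u+w)^2$. A box lies in $[0,\tau]\times[0,1]^{d-1}$ when both draws on the first axis are at most $\tau$, so the number of such boxes is Poisson with mean $\tau^2(u+w)^2=u^2$. Conditionally these two draws are independent and uniform on $[0,\tau]$, and dividing the first coordinate by $\tau$ gives random boxes with the same intersection pattern. So the expected packing number of the boxes in this slab is $h(u)$. For $[\tau,1]\times[0,1]^{d-1}$ the same argument with $1-\tau=w/(u+w)$ gives $h(w)$. Almost surely no draw equals $\tau$, and then packings of the two slabs can be united. Hence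
\[
h(u+w)\ge h(u)+h(w).
\]
Since $h\ge0$, it follows that $h$ is nondecreasing, and $h(u)\ge\lfloor u/w\rfloor h(w)$ for all $u,w>0$. Thus $\liminf_{u\to\infty}h(u)/u\ge h(w)/w$ for every $w$, which means
\begin{equation}\label{eq:gamma}
\lim_{x\to\infty}\frac{g(x)}{\sqrt x}=\gamma_d:=\sup_{x>0}\frac{g(x)}{\sqrt x}\le K_d .
\end{equation}
Theorem~\ref{thm:main} is what makes this supremum finite.

To pass from $g$ to $c_n$, take $x=n\pm n^{2/3}$, so that $x/n\to1$ and $\mathrm{P}(|N-x|\ge n^{2/3})\le x\,n^{-4/3}\to0$ by Chebyshev's inequality. For $x=n+n^{2/3}$, monotonicity gives $g(x)\ge c_n\mathrm{P}(N\ge n)$ with $\mathrm{P}(N\ge n)\to1$, so $\limsup c_n/\sqrt n\le\gamma_d$. For $x=n-n^{2/3}$ and $n\ge2$, monotonicity and the Cauchy--Schwarz inequality give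
\[
c_n\ge\mathrm{E}[c_N\mathbf 1_{N\le n}]\ge g(x)-K_d\,\mathrm{E}[\sqrt N\,\mathbf 1_{N>n}]\ge g(x)-K_d\sqrt{x\,\mathrm{P}(N>n)}=g(x)-o(\sqrt n),
\]
so $\liminf c_n/\sqrt n\ge\gamma_d$. Hence $c_n/\sqrt n\to\gamma_d$, and $\gamma_d>0$ by the lower bound in Theorem~\ref{thm:main}.

\subsection*{Concentration}
Let $X_1,\dots,X_n$ be independent random variables. A measurable function $Z\ge0$ of them is \emph{self-bounding} if there are measurable functions $Z_i$ of the variables other than $X_i$ such that, for all values of the variables, $0\le Z-Z_i\le1$ for every $i$ and $\sum_i(Z-Z_i)\le Z$. The theorem of Boucheron, Lugosi and Massart \cite{BLM00}, \cite[Theorem~6.12]{BLM13} states that then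
\[
\mathrm{P}(Z\ge\mathrm{E}Z+t)\le\exp\Bigl(-\frac{t^2}{2\,\mathrm{E}Z+2t/3}\Bigr),\qquad\mathrm{P}(Z\le\mathrm{E}Z-t)\le\exp\Bigl(-\frac{t^2}{2\,\mathrm{E}Z}\Bigr),
\]
the first for $t>0$ and the second for $0<t<\mathrm{E}Z$.

Take $Z=C_n$ and let $Z_i$ be the packing number with $B_i$ removed. Removing a box does not create packings and costs a maximum packing at most one member, so $Z-Z_i\in\{0,1\}$. If $Z-Z_i=1$, then $B_i$ belongs to every maximum packing; so all such $B_i$ belong to one fixed maximum packing, and their number is at most $Z$. Thus $C_n$ is self-bounding. This proves (ii), the lower tail for $t\ge c_n$ being trivial because $C_n\ge1$.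

For $\eta>0$, part (ii) with $t=\eta\sqrt n$ and $c_n\le K_d\sqrt n$ gives
\begin{equation}\label{eq:tail}
\mathrm{P}\bigl(|C_n-c_n|\ge\eta\sqrt n\bigr)\le2\exp\Bigl(-\frac{\eta^2\sqrt n}{2K_d+2\eta/3}\Bigr).
\end{equation}
The right side is summable in $n$, so by the Borel--Cantelli lemma, applied with $\eta=1,\frac12,\frac13,\dots$, we have $(C_n-c_n)/\sqrt n\to0$ almost surely. For $1\le p<\infty$,
\[
\mathrm{E}\Bigl|\frac{C_n-c_n}{\sqrt n}\Bigr|^p=\int_0^\infty p\,\eta^{p-1}\,\mathrm{P}\bigl(|C_n-c_n|\ge\eta\sqrt n\bigr)\,d\eta\to0
\]
by dominated convergence: by \eqref{eq:tail} the integrand tends to $0$, and it is dominated by $p\,\eta^{p-1}$ times the right side of \eqref{eq:tail} at $n=1$, which is integrable. With $c_n/\sqrt n\to\gamma_d$ this proves (i).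

\subsection*{Dependence on the dimension}
Dropping the last coordinate of a random box in dimension $d+1$ gives a random box in dimension $d$, and boxes with disjoint projections are disjoint. Under this coupling the packing number in dimension $d+1$ is at least that in dimension $d$, so $\gamma_d\le\gamma_{d+1}$. The bound $\gamma_d\le K_d$ is part of \eqref{eq:gamma}.

Slabs use one axis only and give a constant that does not grow with $d$. To gain a factor from every axis, we keep the boxes that are short in all directions and delete conflicts. Let $0<\delta<1$, take a Poisson number $N$ of boxes with mean $x$, and keep those with all sides of length at most $\delta$. The left endpoint and the length $(\alpha,\ell)$ of a random interval have density $2$ on $\{\alpha,\ell\ge0,\ \alpha+\ell\le1\}$, so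
\[
q:=\mathrm{P}(\ell\le\delta)=\int_0^\delta2(1-\ell)\,d\ell=\delta(2-\delta).
\]
Two intervals $(\alpha,\ell)$ and $(\alpha',\ell')$ intersect exactly when $\alpha'\in[\alpha-\ell',\alpha+\ell]$, an interval of length $\ell+\ell'$. So the probability that two independent random intervals both have length at most $\delta$ and intersect is at most
\[
\int_0^1\!\int_0^\delta\!\int_0^\delta4(\ell+\ell')\,d\ell\,d\ell'\,d\alpha=4\delta^3 .
\]
Two boxes intersect when their sides intersect on every axis, and the axes are independent. Since $\mathrm{E}N=x$ and $\mathrm{E}\binom N2=x^2/2$, the expected number of kept boxes is $xq^d$ and the expected number of intersecting pairs of kept boxes is at most $\frac12x^2(4\delta^3)^d$. Deleting one box from each such pair leaves a packing, so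
\[
g(x)\ge xq^d-\tfrac12x^2(4\delta^3)^d .
\]
After division by $\sqrt x$ the right side is largest at $x=\frac23q^d(4\delta^3)^{-d}$, where $g(x)\ge\frac23xq^d$. By \eqref{eq:gamma},
\[
\gamma_d\ge\frac{g(x)}{\sqrt x}\ge\tfrac23\sqrt x\,q^d=\Bigl(\frac23\Bigr)^{3/2}\Bigl(\frac{q^3}{4\delta^3}\Bigr)^{d/2}=\Bigl(\frac23\Bigr)^{3/2}\Bigl(\frac{(2-\delta)^3}4\Bigr)^{d/2}.
\]
Letting $\delta\to0$ gives $\gamma_d\ge(2/3)^{3/2}2^{d/2}$. This proves (iii) and completes the proof of Theorem~\ref{thm:limit}.

\begin{thebibliography}{9}

\bibitem{BLM00}
Boucheron, Lugosi and Massart, \emph{Random Structures \& Algorithms} \textbf{16} (2000), 277--292.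

\bibitem{BLM13}
Boucheron, Lugosi and Massart, \emph{Concentration Inequalities}, 2013.

\bibitem{PRR}
\emph{Packing Random Rectangles}, doi:10.1007/pl00008793,\\
\texttt{https://rd.springer.com/content/pdf/10.1007/PL00008793.pdf}.

\end{thebibliography}
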